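\title{Non-isomorphic graphs of girth $2r+2$ with the same $r$-balls}

\begin{abstract}
A graph without pendant vertices and of girth at least $2r+3$ is determined by the family of its balls of radius $r$. It has been conjectured that girth $2r+2$ suffices to determine the graph up to isomorphism, and this is known for $r=2$. We show that the conjecture fails for $r=3$ and for every $r\equiv 3 \pmod 8$: for each such $r$ and each $m\ge 1$ there are $2^m$ pairwise non-isomorphic connected graphs on one vertex set, without pendant vertices and of girth at least $2r+2$, that have the same $r$-balls. The graphs are obtained by twisting the adjacency relation of one graph by involutive automorphisms. For $r=3$ that graph is built from signs attached to subsets of $\{1,\dots,8\}$; the other values of $r$ follow by subdivision.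
\end{abstract}

\section{Introduction}

Graphs in this paper are finite and simple. For a graph $G$ with vertex set $V$, a vertex $v$ and an integer $r\ge 1$, the \emph{$r$-ball} of $v$ is
\[
B_r^G(v)=\{u\in V : d_G(u,v)\le r\},
\]
where $d_G$ is the graph distance. How much of $G$ can be read off from the labeled family $(B_r^G(v))_{v\in V}$? This family carries the same information as the $r$-th power $G^r$, the graph on $V$ in which two distinct vertices are adjacent when their distance in $G$ is at most $r$. For $r=1$ the balls are the closed neighborhoods and determine $G$, so we assume $r\ge2$ from now on.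

Two features of a graph can hide inside the balls. The first is a \emph{pendant vertex}, a vertex of degree $1$: for $r\ge3$ the path and the star on four vertices have the same $r$-balls, all equal to $V$. The second is a short cycle: in the cycle on $2r+1$ vertices every $r$-ball is $V$, just as in the complete graph. The \emph{girth} of $G$ is the length of a shortest cycle, and it is infinite if there is none. Girth at least $2r+2$ means precisely that every $r$-ball induces a tree. Indeed, a cycle of length at most $2r+1$ lies in the $r$-ball of each of its vertices, and an edge inside $B_r(v)$ that is not in a breadth-first search tree rooted at $v$ closes a cycle of length at most $2r+1$.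

It is known that one unit of girth above this threshold removes all ambiguity: if $G$ and $H$ are graphs on the same vertex set without pendant vertices and of girth at least $2r+3$, and they have the same $r$-balls, then $H=G$. At girth $2r+2$ this fails. In the cycle on $\mathbb Z_{2r+2}$ the ball $B_r(v)$ consists of all vertices except the antipode $v+r+1$. Exchanging the names of the vertices $0$ and $r+1$ preserves all antipodal pairs and hence all balls, but it changes the neighbors of $0$ from $\pm1$ to $\pm r$. The cycle is nevertheless determined by its $r$-balls up to isomorphism: the ambiguity is only a relabeling. One may guess that this is always so, and this is the conjecture posed in \cite{ETR}.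

\begin{quote}
\textbf{Conjecture.} Let $r\ge2$, and let $G$ and $H$ be graphs on the same vertex set $V$, both without pendant vertices and of girth at least $2r+2$. If $B_r^H(v)=B_r^G(v)$ for every $v\in V$, then $H\cong G$.
\end{quote}

For $r=2$ the statement was proved by Adamaszek and Adamaszek. We show that it is false for $r=3$, which is therefore the smallest possible failure, and for infinitely many further values of $r$.

\begin{theorem}\label{thm:main}
Let $d\ge1$ be odd and $r=4d-1$ (so $r\equiv 3\pmod 8$: $r=3,11,19,\dots$). For every $m\ge1$ there are $2^m$ pairwise non-isomorphic connected graphs on one common vertex set, all without pendant vertices and of girth at least $2r+2$, which all have the same $r$-balls: for every vertex $v$ the set $B_r(v)$ is the same in all of them.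
\end{theorem}

The case $d=m=1$ disproves the conjecture for $r=3$, and hence as a statement about all $r\ge2$. For $r\equiv3\pmod 8$ the number of pairwise non-isomorphic reconstructions is unbounded, and the girth bound $2r+3$ in the result quoted above cannot be lowered to $2r+2$, even for reconstruction up to isomorphism. For $r\ge4$ with $r\not\equiv3\pmod8$ the statement for that individual $r$ is not decided here.

The proof has four steps. In Section~\ref{sec:twist} we twist the adjacency of a graph $G$ by an involutive automorphism $\beta$, making $u$ and $v$ adjacent when $\beta u$ and $v$ are adjacent in $G$. A condition on walks of length $r$ guarantees that the balls and the girth bound survive, and the twisted graph has a chance to be new only if the vertices moved by $\beta$ carry a certain walk of odd length. Section~\ref{sec:gamma} constructs a bipartite graph $\Gamma$ of girth at least $8$ that satisfies the walk condition for $r=3$, and Section~\ref{sec:quotient} passes to a quotient of $\Gamma$ that contains the odd walk. In Section~\ref{sec:marking} we attach cycles of distinct lengths, which restricts the possible isomorphisms enough to finish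 the case $r=3$. Section~\ref{sec:subdivision} replaces every edge by a path of odd length $d$ and obtains $r=4d-1$.

\section{Twisting a graph by an involution}\label{sec:twist}

\subsection*{Walks}
We write $u\sim v$ for adjacency in $G$. A \emph{walk of length $j$} is a sequence $u_0\sim u_1\sim\dots\sim u_j$; it is \emph{closed} if $u_j=u_0$, and it \emph{backtracks} if $u_{t-1}=u_{t+1}$ for some $0<t<j$. Let $W_j(u)=W_j^G(u)$ be the set of endpoints of walks of length exactly $j$ that start at $u$. We use four elementary facts.
\begin{itemize}
\item[(F1)] If $G$ has no isolated vertex, then $W_j(u)\subseteq W_{j+2}(u)$, since a walk can be extended by a step to a neighbor and back. Hence $B_r(u)=W_{r-1}(u)\cup W_r(u)$.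
\item[(F2)] A closed walk of odd length $\ell$ contains a cycle of odd length at most $\ell$. (A closed odd walk that is not a cycle splits at a repeated vertex into two shorter closed walks, one of which is odd.)
\item[(F3)] A closed walk of length $\ell>0$ that does not backtrack contains a cycle of length at most $\ell$. (Take two equal entries $u_s=u_t$, $s<t$, with $t-s$ minimal; then $t-s\ge3$.)
\item[(F4)] If $\alpha$ is an automorphism of $G$, then $\alpha W_j(u)=W_j(\alpha u)$.
\end{itemize}

\subsection*{The twist}
An \emph{involution} of $G$ is an automorphism $\beta$ with $\beta^2=1$; the identity is allowed. The \emph{twist} $G^\beta$ has the vertex set of $G$ and the adjacency relation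
\[
u\approx v \iff \beta u\sim v .
\]
Thus $u$ and $\beta u$ exchange their neighborhoods. As the proof below shows, a walk of even length does not notice the exchange, while a walk of odd length has its endpoint moved by $\beta$. For odd $r$, (F1) then says that only $W_r$ needs to be controlled.

\begin{lemma}\label{lem:twist}
Let $r$ be odd, let $G$ have minimum degree at least $2$ and girth at least $2r+2$, and let $\beta$ be an involution of $G$ such that
\begin{equation}\label{eq:W}
W_r(\beta u)=W_r(u)\quad\text{for all vertices } u. \tag{W$_r$}
\end{equation}
Then $H=G^\beta$ is a simple graph of girth at least $2r+2$ in which every vertex has the same degree as in $G$. Moreover $N_H(u)=N_G(\beta u)$, $W_j^H(u)=\beta^jW_j^G(u)$ for all $j\ge0$, and $B_r^H(u)=B_r^G(u)$ for all $u$.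
\end{lemma}

\begin{proof}
We first show that
\begin{equation}\label{eq:noodd}
\text{$G$ has no walk $y_0,\dots,y_\ell$ of odd length $\ell\le 2r+1$ with $y_\ell=\beta y_0$.}
\end{equation}
Given such a walk, put $s=\min(\ell,r)$, which is odd. By (F1) and \eqref{eq:W}, $y_s\in W_s(y_0)\subseteq W_r(y_0)=W_r(y_\ell)$. A walk of length $r$ from $y_\ell$ to $y_s$ followed by $y_s,\dots,y_\ell$ is a closed walk of length $r+\ell-s=\max(r,\ell)$. This length is odd and at most $2r+1$, which by (F2) contradicts the girth of $G$.

\emph{Simple graph and degrees.} Applying $\beta$ gives $\beta u\sim v\iff u\sim\beta v$, so $\approx$ is symmetric. A loop $u\approx u$ would be a walk of length $1$ from $u$ to $\beta u$, excluded by \eqref{eq:noodd}. By definition $N_H(u)=N_G(\beta u)=\beta N_G(u)$, so the degrees agree.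

\emph{Walks.} For a sequence $x_0,\dots,x_j$ of vertices put $y_t=\beta^tx_t$. Applying $\beta^t$ gives $y_t\sim y_{t+1}\iff x_t\sim\beta x_{t+1}\iff x_t\approx x_{t+1}$. So $x_0,\dots,x_j$ is a walk in $H$ if and only if $y_0,\dots,y_j$ is a walk in $G$. Since $y_0=x_0$ and $x_j=\beta^jy_j$, we get $W_j^H(u)=\beta^jW_j^G(u)$.

\emph{Balls.} As $r-1$ is even, $W_{r-1}^H(u)=W^G_{r-1}(u)$. As $r$ is odd, $W_r^H(u)=\beta W^G_r(u)=W^G_r(\beta u)=W^G_r(u)$ by (F4) and \eqref{eq:W}. Now apply (F1) in both graphs.

\emph{Girth.} Let $x_0,\dots,x_\ell=x_0$ be a cycle of $H$ with $\ell\le2r+1$, and let $y_0,\dots,y_\ell$ be the corresponding walk in $G$. If $\ell$ is odd, then $y_\ell=\beta y_0$, contrary to \eqref{eq:noodd}. If $\ell$ is even, then $y_\ell=y_0$. The walk does not backtrack, because $y_{t-1}=y_{t+1}$ is equivalent to $x_{t-1}=x_{t+1}$. By (F3), $G$ has a cycle of length at most $\ell$, a contradiction.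
\end{proof}

\begin{example}\label{ex:c8}
Let $r=3$, let $G$ be the cycle on $\mathbb Z_8$ and $\beta u=u+4$. The set $W_3(u)=\{u\pm1,u\pm3\}$ consists of all vertices whose parity differs from that of $u$, so (W$_3$) holds. In $G^\beta$ the neighbors of $u$ are $u+4\pm1$, so $G^\beta$ is the cycle $0,3,6,1,4,7,2,5$. It has no edge in common with $G$ and has the same $3$-balls. It is isomorphic to $G$: the map that fixes the even vertices and applies $\beta$ to the odd ones sends it to the cycle $0,7,6,5,4,3,2,1$.
\end{example}

\subsection*{When the twist gives nothing new}
The isomorphism in Example~\ref{ex:c8} comes from a $2$-coloring, and it exists whenever such a coloring does.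

\begin{lemma}\label{lem:trivial}
Let $\beta$ be an involution of $G$ and $M$ the set of vertices moved by $\beta$. Suppose that $f\colon M\to\mathbb Z_2$ satisfies $f(\beta v)=f(v)$ for all $v\in M$, and $f(u)\ne f(v)$ whenever $u,v\in M$ are adjacent in $G$. Then $G^\beta\cong G$.
\end{lemma}

\begin{proof}
Let $\varphi(v)=\beta^{f(v)}v$ for $v\in M$ and $\varphi(v)=v$ otherwise. This is a bijection, since $f$ is constant on the orbits of $\beta$. If $\beta u=u$, then the conditions $u\approx v$, $u\sim v$ and $u\sim\beta v$ are equivalent, so $u\approx v\iff\varphi(u)\sim\varphi(v)$. Let $u,v\in M$. If $f(u)=f(v)$, then no vertex of $\{u,\beta u\}$ is adjacent in $G$ to a vertex of $\{v,\beta v\}$, so neither $u\approx v$ nor $\varphi(u)\sim\varphi(v)$ holds. If $f(u)\neq f(v)$, then $\varphi(u)\sim\varphi(v)\iff\beta^{f(u)+f(v)}u\sim v\iff\beta u\sim v\iff u\approx v$.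
\end{proof}

In particular, bipartite graphs are of no use. If $G$ is bipartite without isolated vertices and \eqref{eq:W} holds, then $u$ and $\beta u$ have a common vertex in $W_r(u)=W_r(\beta u)$ and so lie in the same color class; the bipartition provides $f$. In general $f$ is a proper $2$-coloring of the graph formed by the $\beta$-orbits in $M$, and it exists unless there is
\begin{equation}\label{eq:oddgoal}
\text{a walk of odd length inside $M$ from some vertex $v$ to $v$ or to $\beta v$.}
\end{equation}
A counterexample obtained by twisting therefore needs three things at once: girth $2r+2$, condition \eqref{eq:W}, and a walk as in \eqref{eq:oddgoal}.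

\subsection*{Checking the walk condition}
Fix an involution $\beta$ of $G$. A walk of length $j$ from $u$ to $v$ is \emph{switchable} if there is a walk of length $j$ from $\beta u$ to $v$. This depends only on $u$, $v$ and $j$. Condition \eqref{eq:W} holds if and only if every walk of length $r$ is switchable: switchability gives $W_r(u)\subseteq W_r(\beta u)$ for all $u$, and replacing $u$ by $\beta u$ gives the reverse inclusion.

\begin{lemma}\label{lem:switch}
Let $\omega=(u_0,\dots,u_j)$ be a walk in $G$.
\begin{itemize}
\item[(a)] If a subwalk $u_s,\dots,u_t$ is switchable, then $\omega$ is switchable. In particular, a walk through a vertex fixed by $\beta$ is switchable.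
\item[(b)] $\omega$ is switchable if and only if its reverse is.
\item[(c)] If $\alpha$ is an automorphism of $G$ with $\alpha\beta=\beta\alpha$, then $\omega$ is switchable if and only if $\alpha\omega$ is.
\end{itemize}
\end{lemma}

\begin{proof}
(a) Follow $\beta u_0,\dots,\beta u_s$, then a walk of length $t-s$ from $\beta u_s$ to $u_t$, then $u_t,\dots,u_j$. A walk of length $0$ at a fixed vertex is switchable. (b) The map $\beta$ turns a walk from $\beta u_0$ to $u_j$ into a walk from $u_0$ to $\beta u_j$, whose reverse goes from $\beta u_j$ to $u_0$. (c) The map $\alpha$ turns a walk from $\beta u_0$ to $u_j$ into a walk from $\beta\alpha u_0$ to $\alpha u_j$, and $\alpha^{-1}$ also commutes with $\beta$.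
\end{proof}

\section{A graph of girth 8 from signed subsets}\label{sec:gamma}

In this section and the next two, $r=3$.

\subsection*{Hexagons and hubs}
Let $u,x,y,v$ be a path and $\beta u,x',y',v$ a walk that shows it to be switchable. Together they form a walk of length $6$ from $u$ to $\beta u$. Modulo $\beta$ this is a closed walk of length $6$, typically a hexagon, that does not close up in $G$; and since $G$ has girth at least $8$, no hexagon of the quotient may close up. So we look for a graph in which paths of length $3$ extend to hexagons, and for a double cover of it that unwinds every hexagon. The smallest case is the hexagon itself, covered by a $12$-cycle.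

\begin{example}\label{ex:c12}
Take the cycle on $\mathbb Z_{12}$ with $\beta u=u+6$. The path from $u$ to $u\pm3$ is switchable, since $u\pm6$ is three steps from $u\pm3$. The backtracking walks are not: $1\in W_3(0)$, but $W_3(6)=\{3,5,7,9\}$. To repair this, add three vertices $z_0,z_2,z_4$ fixed by $\beta$, with $z_a$ adjacent to $a$ and $a+6$; we call them hubs. A walk through a hub is switchable by Lemma~\ref{lem:switch}(a). A backtracking walk of length $3$ along the cycle joins two adjacent vertices $u,v$; after reversal $u$ is even and has a hub $z$, and the walk $u,z,u,v$ has the same ends and passes through $z$. So (W$_3$) holds. The girth is $8$: a cycle through exactly one hub has length $2+6$, and a cycle through $j\ge2$ hubs consists of $j$ paths of length $2$ through the hubs and $j$ arcs between distinct even vertices, so its length is at least $4j$. Hubs cannot be added at the odd vertices as well, since a hub $z_1$ adjacent to $1$ and $7$ would create the $6$-cycle $0,z_0,6,7,z_1,1$. The graph is bipartite, with the even vertices on one side, so its twist is isomorphic to it.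
\end{example}

\subsection*{Signs}
To make room for an odd walk we need many hexagons that unwind simultaneously. They come from the lattice of subsets. Let $[8]=\{1,\dots,8\}$, and write $T+i=T\cup\{i\}$, $T-i=T\setminus\{i\}$ and $T^c=[8]\setminus T$. For $i\notin T$ put
\[
e(T,i)=\#\{x\in T: x<i\},\qquad \lambda(T,i)=4\,e(T,i)\in\{0,4\}\subset\mathbb Z_8 .
\]
The number $(-1)^{e(T,i)}$ is the sign in the exterior product $\xi_i\wedge\xi_T=\pm\xi_{T+i}$, where $\xi_T$ is the product of the $\xi_x$, $x\in T$, in increasing order; $\lambda$ records this sign additively. Since $\lambda=-\lambda$ in $\mathbb Z_8$, terms $\lambda(\cdot,\cdot)$ may be moved across an equation without change of sign. For distinct $x,y\notin T$ we have $e(T+x,y)=e(T,y)+[x<y]$, where $[x<y]$ is $1$ if $x<y$ and $0$ otherwise. This gives two identities in $\mathbb Z_8$, for distinct elements $i,j$ and $p,q,s$ outside $T$: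
\begin{gather}
\lambda(T,i)+\lambda(T+i,j)+\lambda(T+j,i)+\lambda(T,j)=4,\label{eq:square}\\
\sum_{x,y\in\{p,q,s\},\ x\ne y}\lambda(T+x,y)=4 .\label{eq:hexagon}
\end{gather}
In \eqref{eq:square} the left side is $4\bigl(2e(T,i)+2e(T,j)+[i<j]+[j<i]\bigr)=4$. In \eqref{eq:hexagon} the sum runs over six ordered pairs; each $e(T,y)$ occurs twice and exactly three brackets equal $1$, so the sum is $12=4$. The terms of \eqref{eq:square} belong to the edges of the square $T,\ T+i,\ T+i+j,\ T+j$, and those of \eqref{eq:hexagon} to the edges of the hexagon formed by the sets $T+x$ and $T+x+y$. If a label in $\mathbb Z_8$ is carried along and changed by $\lambda(T,i)$ on the edge between $T$ and $T+i$, then one turn around such a square or hexagon shifts the label by $4$. The hexagon with labels in $\{0,4\}$ unwinds to the $12$-cycle of Example~\ref{ex:c12}.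

Two consecutive levels of the subset lattice, with hubs over one of them, generalize that example but are again bipartite. To destroy the bipartition we shall divide by a symmetry that exchanges the two colors and moves every vertex far away. Complementation of sets is the natural candidate. With two levels it would exchange the level that has hubs with the level that must not have them. We therefore use three levels, the sets of size $3$, $4$ and $5$ in $[8]$. The outer levels receive hubs. Over each $4$-set we place the $8$-cycle of Example~\ref{ex:c8}; its even vertices are joined to the level below and its odd vertices to the level above.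

\subsection*{The graph $\Gamma$}
The vertices of $\Gamma$ are
\begin{itemize}
\item the \emph{middle} vertices $(S,k)$ with $|S|=4$ and $k\in\mathbb Z_8$;
\item the \emph{lower} vertices $(A,k)$ with $|A|=3$ and $k\in\mathbb Z_8$ even;
\item the \emph{upper} vertices $(B,k)$ with $|B|=5$ and $k\in\mathbb Z_8$ odd;
\item the \emph{hubs} $\langle T,\kappa\rangle$ with $\kappa\in\mathbb Z_4$, where either $|T|=3$ and $\kappa\in\{0,2\}$ (lower hubs) or $|T|=5$ and $\kappa\in\{1,3\}$ (upper hubs).
\end{itemize}
Lower and upper vertices are called \emph{outer}, and $k$ is the \emph{label} of $(T,k)$. The edges are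
\begin{itemize}
\item the \emph{ring edges} $(S,k)\sim(S,k+1)$ for $|S|=4$;
\item the \emph{moving edges} $(T,k)\sim(T+i,\,k+\lambda(T,i))$ for $i\notin T$, where either $|T|=3$ and $k$ is even, or $|T|=4$ and $k$ is odd;
\item the \emph{hub edges} $\langle T,\kappa\rangle\sim(T,k)$ for $k\equiv\kappa\pmod4$.
\end{itemize}
Ring edges and hub edges are called \emph{stationary}. The \emph{fiber} of $T$ is the set of all vertices $(T,k)$ and $\langle T,\kappa\rangle$; they are said to lie \emph{over} $T$. See Figure~\ref{fig:fibers}. The following properties are read off from the definition.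
\begin{itemize}
\item[(P1)] The fiber of a $4$-set induces an $8$-cycle. The fiber of a $3$-set or $5$-set induces two disjoint paths $(T,k),\langle T,\kappa\rangle,(T,k+4)$.
\item[(P2)] Every moving edge joins a middle vertex to an outer vertex. Crossing a moving edge between the fibers of $T$ and $T+i$, in either direction, adds $\lambda(T,i)$ to the label. The edges between two different fibers form a matching.
\item[(P3)] A middle vertex $(S,k)$ has two middle neighbors and four outer neighbors: the lower vertices $(S-i,\,k+\lambda(S-i,i))$, $i\in S$, if $k$ is even, and the upper vertices $(S+j,\,k+\lambda(S,j))$, $j\notin S$, if $k$ is odd. An outer vertex has five middle neighbors and one hub neighbor. So hubs have degree $2$ and all other vertices have degree $6$.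
\item[(P4)] $\Gamma$ is bipartite: give $(T,k)$ the color $|T|+k$ and $\langle T,\kappa\rangle$ the color $|T|+\kappa+1$ modulo $2$. A ring edge changes the parity of $k$ only, and a moving edge changes the parity of $|T|$ only.
\item[(P5)] $\Gamma$ is connected. The fibers of $4$-sets are connected; the fibers of $S$ and $S-i+j$ are linked through a lower vertex over $S-i$; any $4$-set is reached from any other by such exchanges; every outer vertex has a middle neighbor and every hub has an outer neighbor.
\end{itemize}

\begin{figure}[ht]
\centering
\begin{tikzpicture}[scale=0.95,
 v/.style={circle,fill,inner sep=1.6pt},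
 h/.style={rectangle,draw,fill=white,inner sep=2.6pt}]
\draw (0,0)--(7,0);
\draw[dashed] (-0.7,0)--(0,0) (7,0)--(7.7,0);
\draw (0,-1.2)--(2,-2.2)--(4,-1.2) (2,-1.2)--(4,-2.2)--(6,-1.2);
\draw (1,1.2)--(3,2.2)--(5,1.2) (3,1.2)--(5,2.2)--(7,1.2);
\foreach \k in {0,2,4,6} {
 \draw[very thick] (\k,0)--(\k,-1.2);
 \node[v,label=above:{\small $\k$}] at (\k,0) {};
 \node[v,label=left:{\small $\k$}] at (\k,-1.2) {};}
\foreach \k in {1,3,5,7} {
 \draw[very thick] (\k,0)--(\k,1.2);
 \node[v,label=below:{\small $\k$}] at (\k,0) {};
 \node[v,label=left:{\small $\k$}] at (\k,1.2) {};}
\node[h] at (2,-2.2) {}; \node[h] at (4,-2.2) {};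
\node[h] at (3,2.2) {}; \node[h] at (5,2.2) {};
\node at (-2.4,1.6) {$\{1,2,3,4,5\}$};
\node at (-2.4,0) {$\{2,3,4,5\}$};
\node at (-2.4,-1.6) {$\{3,4,5\}$};
\end{tikzpicture}
\caption{The subgraph of $\Gamma$ induced on the fibers of $\{3,4,5\}$, $\{2,3,4,5\}$ and $\{1,2,3,4,5\}$. Dots are vertices $(T,k)$ with their labels $k\in\mathbb Z_8$, squares are hubs, thick lines are moving edges, and the two dashed half-edges form the ring edge between the labels $7$ and $0$. For these sets both values of $\lambda$ are $0$; where $\lambda=4$, a moving edge joins the label $k$ to the label $k+4$.}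
\label{fig:fibers}
\end{figure}

\subsection*{Two symmetries}
For $T\subseteq[8]$ let $\delta(T)=\sum_{x\in T}(x-1)$. Define maps $\beta$ and $D$ on the vertices of $\Gamma$ by
\begin{align*}
\beta(T,k)&=(T,\,k+4), & \beta\langle T,\kappa\rangle&=\langle T,\kappa\rangle,\\
D(T,k)&=(T^c,\,1-k+4\delta(T)), & D\langle T,\kappa\rangle&=\langle T^c,\,1-\kappa\rangle .
\end{align*}
The map $D$ lifts complementation. The term $1-k$ changes the parity of the label, as it must when lower and upper vertices are exchanged, and the term $4\delta(T)$ corrects the signs.

\begin{lemma}\label{lem:sym}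
The maps $\beta$ and $D$ are commuting involutions of $\Gamma$. The map $\beta$ fixes the hubs and moves all other vertices. The map $D$ changes the parity of every label, maps middle vertices to middle vertices, and exchanges lower with upper vertices and lower with upper hubs. Moreover $d_\Gamma(w,Dw)\ge8$ for every vertex $w$.
\end{lemma}

\begin{proof}
Adding $4$ to all labels preserves their parity, their class modulo $4$ and their differences, so $\beta$ preserves the three kinds of edges; it has the stated fixed points and $\beta^2=1$. The action of $D$ on the types of vertices follows from $|T^c|=8-|T|$ and the parity of $1-k+4\delta(T)$. Since $\delta(T)+\delta(T^c)=0+1+\dots+7=28$ is even,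
\[
D^2(T,k)=\bigl(T,\;k-4\delta(T)+4\delta(T^c)\bigr)=(T,k),
\]
and $D^2\langle T,\kappa\rangle=\langle T,\kappa\rangle$. So $D$ is a bijection, and it suffices to show that it maps edges to edges. Labels over the same $4$-set that differ by $1$ have images that differ by $1$, so ring edges go to ring edges. If $k\equiv\kappa\pmod4$, then $1-k+4\delta(T)\equiv1-\kappa\pmod 4$, so hub edges go to hub edges. Consider a moving edge between $(T,k)$ and $(T+i,k+\lambda(T,i))$, and put $U=(T+i)^c$, so that $T^c=U+i$. The images of its ends lie over $U+i$ and $U$, and their labels differ by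
\[
4\bigl(\delta(T+i)-\delta(T)\bigr)+\lambda(T,i)=4\bigl(i-1+e(T,i)\bigr).
\]
As $T$ and $U$ partition $[8]-i$, we have $e(T,i)+e(U,i)=i-1$, so this difference equals $4e(U,i)=\lambda(U,i)$ in $\mathbb Z_8$. The image over $U$ is a lower vertex if $|T|=4$, and it is a middle vertex with odd label if $|T|=3$. Hence the images are joined by a moving edge. Both $D\beta$ and $\beta D$ send $(T,k)$ to $(T^c,5-k+4\delta(T))$ and agree with $D$ on hubs. Finally, an edge changes the underlying set by at most one element, and $T$ and $T^c$ differ in all eight.
\end{proof}

The size $8$ of the ground set enters three times: it is even, so that complementation preserves the middle level; $\binom82=28$ is even, so that $D^2=1$; and it is the lower bound for $d_\Gamma(w,Dw)$.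

\subsection*{Girth}

\begin{lemma}\label{lem:girth}
$\Gamma$ has girth at least $8$.
\end{lemma}

\begin{proof}
By (P4) it suffices to exclude a cycle $Z$ of length $4$ or $6$. Let $\nu$ be the number of moving edges of $Z$. Each of them changes the parity of the size of the underlying set, so $\nu\in\{0,2,4,6\}$. Around $Z$ the labels must return to their starting value, and we shall see that they cannot.

\emph{Case $\nu=0$.} Then $Z$ lies in one fiber, which by (P1) contains no cycle of length $4$ or $6$.

\emph{Case $\nu=2$.} Then $Z$ runs in the fibers of a $4$-set $S$ and a set $T$ of size $3$ or $5$, and its two moving edges belong to the matching between these fibers. Their ends over $T$ are distinct outer vertices joined by a path in the fiber of $T$; by (P1) their labels differ by $4$ and the path has length $2$. By (P2) the labels of the ends over $S$ also differ by $4$, so they are at distance $4$ in the $8$-cycle over $S$. Thus $Z$ has length at least $2+2+4=8$.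

For $\nu\ge4$ let $T_0,\dots,T_{\nu-1}$ be the cyclic sequence of sets visited by $Z$, consecutive sets being joined by the moving edges of $Z$. By (P2), $4$-sets alternate with sets of size $3$ or $5$. If $T_{q-1}=T_{q+1}$, we say that $Z$ \emph{turns} at $T_q$. Then $Z$ enters and leaves the fiber of $T_q$ by two edges of one matching, hence at two different vertices. These are not hubs, and their labels have the same parity (by (P3) if $|T_q|=4$), so by (P1) they are not adjacent. A turn therefore costs at least two stationary edges.

\emph{Case $\nu=4$.} If $T_0=T_2$, then $Z$ turns at $T_1$ and at $T_3$; if $T_1=T_3$, it turns at $T_0$ and at $T_2$. In both cases the length is at least $4+2+2=8$. Otherwise $Z$ visits two distinct $4$-sets and two further distinct sets, each of which is a $3$-set contained in both $4$-sets or a $5$-set containing both. Such a $3$-set is their intersection and such a $5$-set is their union, so the sequence is $A,\ A+i,\ A+i+j,\ A+j$ with $|A|=3$. Over each of the two $4$-sets, $Z$ passes between a vertex with a lower neighbor and a vertex with an upper neighbor, so by (P3) it uses an odd number of ring edges there. As the length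 is at most $6$, it uses exactly one ring edge over each $4$-set and no hub edge. By \eqref{eq:square} the total change of the label around $Z$ is $4\pm1\pm1\in\{2,4,6\}$, which is not $0$.

\emph{Case $\nu=6$.} There are no stationary edges, hence no turns, and the parity of the label is constant on $Z$. Replacing $Z$ by $DZ$ if necessary, we may assume that it is even. Then the sets are $S_1,A,S_2,A',S_3,A''$ with three distinct $4$-sets $S_1,S_2,S_3$ and three distinct $3$-sets $A=S_1\cap S_2$, $A'=S_2\cap S_3$, $A''=S_3\cap S_1$. Write $A=S_2-p$ and $A'=S_2-q$ with $p\ne q$, and $S_1=A+x$, $S_3=A'+y$ with $x,y\notin S_2$. Put $C=S_2-p-q$. Then $S_1=C+q+x$ and $S_3=C+p+y$, and these sets share three elements only if $x=y$. So the $3$-sets are $C+q$, $C+p$, $C+x$ and the $4$-sets are $C+q+x$, $C+p+q$, $C+p+x$. This is the hexagon of \eqref{eq:hexagon} with $T=C$, and the total change of the label is $4\ne0$.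
\end{proof}

\subsection*{The walk condition}
The identities that prevent short cycles from closing also provide the switched walks: a path of length $3$ from $u$ to $v$ is half of a hexagon, and the other half leads from $\beta u$ to $v$.

\begin{lemma}\label{lem:W3}
The involution $\beta$ of $\Gamma$ satisfies \textup{(W$_3$)}.
\end{lemma}

\begin{proof}
We show that every walk $u,x,y,v$ is switchable, using Lemma~\ref{lem:switch}; part (c) is applied with $\alpha=D$. Throughout, $\epsilon\in\{1,-1\}$. Walks through a hub are switchable, so we assume that none of the four vertices is a hub.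

\emph{Two consecutive ring edges without backtracking.} The subwalk $(S,k)$, $(S,k+\epsilon)$, $(S,k+2\epsilon)$ is switchable, because $\beta(S,k)=(S,k+4\epsilon)$ and $(S,k+4\epsilon),(S,k+3\epsilon),(S,k+2\epsilon)$ is a walk. Hence the whole walk is switchable.

\emph{Backtracking walks.} If $u=y$ or $x=v$, then $u\sim v$, and we may replace the walk by any walk of length $3$ from $u$ to $v$. If one of $u,v$ is outer, then after reversal $u$ is outer with hub neighbor $z$, and we take $u,z,u,v$. Otherwise $u=(S,k)$ and $v=(S,k+\epsilon)$, and we take $(S,k),(S,k+\epsilon),(S,k+2\epsilon),(S,k+\epsilon)$, which contains the subwalk just treated.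

\emph{Remaining walks.} The walk now avoids hubs, does not backtrack and has no two consecutive ring edges. Suppose first that $xy$ is a ring edge. Then $ux$ and $yv$ are moving edges; the labels of $x$ and $y$ have different parity, so one of $u,v$ is lower and the other is upper. After reversal $u$ is lower; this is case (i). Suppose next that $xy$ is a moving edge. After reversal $x$ is outer, and after applying $D$ it is lower. Then $u$ and $y$ are middle vertices with even labels, and they lie over different sets, because $u\neq y$ and the edges between two fibers form a matching. The edge $yv$ is a ring edge, case (ii), or $v$ is a lower vertex, case (iii); in the latter case $v\ne x$ lie over different sets for the same reason. In each case we describe the walks by the sets that they visit, and we follow the labels by (P2).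

(i) Here $u=(A,k)$ with $k$ even, $x$ and $y$ lie over $A+i$, and
\[
v=\bigl(A+i+j,\;k+\lambda(A,i)+\epsilon+\lambda(A+i,j)\bigr).
\]
From $\beta u=(A,k+4)$ move to $A+j$, add $\epsilon$ along a ring edge, which makes the label odd, and move to $A+i+j$. The final label is $k+4+\lambda(A,j)+\epsilon+\lambda(A+j,i)$, and it equals the label of $v$ by \eqref{eq:square}.

(ii) Here $u=(A+i,k)$ with $k$ even, $x$ lies over $A$, $y$ over $A+j$ with $j\ne i$, and
\[
v=\bigl(A+j,\;k+\lambda(A,i)+\lambda(A,j)+\epsilon\bigr).
\]
From $\beta u=(A+i,k+4)$ add $\epsilon$ along a ring edge, move up to $A+i+j$ and then down to $A+j$. The final label is $k+4+\epsilon+\lambda(A+i,j)+\lambda(A+j,i)$, and it equals the label of $v$ by \eqref{eq:square}.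

(iii) Here $u=(A+i,k)$ with $k$ even, $x$ lies over $A$, $y$ over $A+j$ with $j\neq i$, and $v$ over $A+j-l$ with $l\in A$. With $C=A-l$ the four sets are $C+l+i$, $C+l$, $C+l+j$, $C+j$, and
\[
v=\bigl(C+j,\;k+\lambda(C+l,i)+\lambda(C+l,j)+\lambda(C+j,l)\bigr).
\]
From $\beta u=(C+l+i,k+4)$ move to $C+i$, then to $C+i+j$, then to $C+j$. The final label is $k+4+\lambda(C+i,l)+\lambda(C+i,j)+\lambda(C+j,i)$, and it equals the label of $v$ by \eqref{eq:hexagon} with $T=C$ and $\{p,q,s\}=\{i,j,l\}$.
\end{proof}

\section{The quotient by complementation}\label{sec:quotient}

The graph $\Gamma$ has girth at least $8$ and satisfies (W$_3$), but it is bipartite, so its twist is isomorphic to it. The map $D$ sends the color $|T|+k$ to $|T|+k+1$ modulo $2$, so identifying $w$ with $Dw$ destroys the bipartition. Since $w$ and $Dw$ are at distance at least $8$, no short cycle is created.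

Let $G_0$ be the graph whose vertices are the orbits $[w]=\{w,Dw\}$, with $[u]\sim[v]$ if and only if $u\sim v$ or $u\sim Dv$ in $\Gamma$. There are no loops, since $d_\Gamma(w,Dw)>1$. The images of hubs are the \emph{hubs} of $G_0$. Let $X$ be the set of images of outer vertices and $Y$ the set of images of middle vertices. By Lemma~\ref{lem:sym}, every hub and every element of $X$ has a unique lower representative, and every element of $Y$ has a unique representative with even label. So there are $2\binom83=112$ hubs, $|X|=4\binom83=224$ and $|Y|=4\binom84=280$. As $\beta$ commutes with $D$, the formula $\beta[w]=[\beta w]$ defines an involution of $G_0$. For $y\in Y$ let $h(y)$ be the set of hubs in $W_2(y)$.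

\begin{lemma}\label{lem:G0}
\begin{itemize}
\item[(a)] $G_0$ is connected and has girth at least $8$. Hubs have degree $2$, and the vertices of $X\cup Y$ have degree $6$.
\item[(b)] The involution $\beta$ of $G_0$ fixes the hubs, moves every vertex of $X\cup Y$, and satisfies \textup{(W$_3$)}.
\item[(c)] The neighbors of a hub form a pair $\{x,\beta x\}\subset X$, every $x\in X$ is adjacent to a hub, and no $y\in Y$ is adjacent to a hub.
\item[(d)] For $y,y'\in Y$, the set $h(y)$ is not empty, and $h(y)=h(y')$ implies $y'\in\{y,\beta y\}$.
\item[(e)] There is a walk $v_0\sim v_1\sim\dots\sim v_9$ inside $X\cup Y$ with $v_9\in\{v_0,\beta v_0\}$.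
\end{itemize}
\end{lemma}

\begin{proof}
The projection $w\mapsto[w]$ maps $N_\Gamma(w)$ bijectively onto $N_{G_0}([w])$. It is onto by the definition of adjacency in $G_0$, and it is injective because two neighbors of $w$ are at distance at most $2$ and so cannot form an orbit. Consequently degrees are preserved, walks project to walks, and every walk in $G_0$ that starts at $[w]$ lifts to a walk in $\Gamma$ that starts at $w$.

(a) Connectedness and the degrees follow from (P5) and (P3). A cycle of length $\ell$ in $G_0$ lifts to a walk $w_0,\dots,w_\ell$ with $w_0,\dots,w_{\ell-1}$ distinct and $w_\ell\in\{w_0,Dw_0\}$. If $w_\ell=w_0$, it is a cycle of $\Gamma$, and $\ell\ge8$ by Lemma~\ref{lem:girth}. If $w_\ell=Dw_0$, then $\ell\ge d_\Gamma(w_0,Dw_0)\ge8$.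

(b) If $w$ is not a hub, then $\beta w\ne w$, and $\beta w\neq Dw$ because these vertices lie over complementary sets. So $\beta[w]\ne[w]$. A walk of length $3$ from $[u]$ to $[v]$ lifts to a walk from $u$ to a representative $v'$ of $[v]$. By Lemma~\ref{lem:W3} there is a walk of length $3$ from $\beta u$ to $v'$, and it projects to a walk from $\beta[u]$ to $[v]$.

(c) This follows from (P1), (P3) and the bijection between neighborhoods.

(d) Let $y=[(S,k)]$ with $k$ even. By (c), a walk of length $2$ from $y$ to a hub passes through a neighbor of $y$ in $X$. By (P3) these neighbors are the vertices $[(S-i,k+\lambda(S-i,i))]$, $i\in S$, whose labels are congruent to $k$ modulo $4$. Hence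
\[
h(y)=\{[\langle S-i,\;k\bmod 4\rangle] : i\in S\}.
\]
The hubs are written here by their unique lower representatives, so $h(y)$ determines the four sets $S-i$, their union $S$, and $k\bmod4$. This leaves $[(S,k)]=y$ and $[(S,k+4)]=\beta y$.

(e) Let $S=\{s_1,\dots,s_4\}$ be a $4$-set and $S^c=\{t_1,\dots,t_4\}$. In $\Gamma$, start at $(S,0)$ and follow moving edges through the sets
\[
S-s_1,\quad S-s_1+t_1,\quad S-s_1+t_1-s_2,\quad\dots,\quad S^c .
\]
All labels stay in $\{0,4\}$, so these edges exist, and after $8$ steps we reach $(S^c,k')$ with $k'\in\{0,4\}$. A ring edge leads to $(S^c,k'+1)$. Since $D(S,0)=(S^c,1+4\delta(S))$, the vertices $D(S,0)$ and $\beta D(S,0)$ are $(S^c,1)$ and $(S^c,5)$ in some order, and the endpoint is one of them. The image of this walk in $G_0$ avoids the hubs, has length $9$, and ends at $v_0=[(S,0)]$ or at $\beta v_0$.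
\end{proof}

\section{Marking the hubs: the case $r=3$}\label{sec:marking}

The walk in Lemma~\ref{lem:G0}(e) is of the kind \eqref{eq:oddgoal}, so Lemma~\ref{lem:trivial} does not apply to $G_0$. We shall see that this walk rules out every isomorphism between a graph and its twist that preserves the $\beta$-orbits. An arbitrary isomorphism need not preserve them, so we force it to do so. We make the hubs distinguishable by attaching cycles of different lengths; parts (c) and (d) of Lemma~\ref{lem:G0} then identify every orbit through the hubs near it. The attachment does no harm to (W$_3$), because $\beta$ fixes the hubs.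

\subsection*{The graph $G$}
Fix $m\ge1$. Take $m$ disjoint copies $G_0^{(1)},\dots,G_0^{(m)}$ of $G_0$, with the sets $X_i,Y_i$ in copy $i$. At every hub $z$ of every copy attach a cycle $Q_z$ of length $L_z$ that shares only $z$ with the rest of the graph, where the $L_z$ are distinct even integers with $L_z\ge8$. To connect the copies, choose in each copy two different hubs $z_i^-,z_i^+$, let $w_i^\pm$ be a neighbor of $z_i^\pm$ on $Q_{z_i^\pm}$, and add the edges $w_i^+w_{i+1}^-$ for $1\le i<m$. The ends of these edges are called \emph{connectors}; each $Q_z$ contains at most one. Call the resulting graph $G$.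

The added edges are bridges, and each $Q_z$ meets its copy only in $z$, so every cycle of $G$ is some $Q_z$ or lies in a copy of $G_0$. Hence $G$ has girth at least $8$. It is connected, and its degrees are $6$ on the sets $X_i\cup Y_i$, $4$ on the hubs, $3$ on the connectors, and $2$ on all other vertices.

Let $\beta_i$ act as $\beta$ on copy $i$ and fix every other vertex. It is an automorphism of $G$, since copy $i$ meets the rest of $G$ only in hubs. For $I\subseteq\{1,\dots,m\}$ let $\beta_I=\prod_{i\in I}\beta_i$ and $H_I=G^{\beta_I}$. The $\beta_i$ move disjoint sets of vertices, so $\beta_I$ is an involution; $H_\emptyset=G$.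

\begin{lemma}\label{lem:HI}
Each $\beta_I$ satisfies \textup{(W$_3$)} on $G$. The graphs $H_I$ are connected, have girth at least $8$, and have the same degrees and the same $3$-balls as $G$.
\end{lemma}

\begin{proof}
A walk of length $3$ through a vertex fixed by $\beta_I$ is switchable by Lemma~\ref{lem:switch}(a). Any other walk stays in the union of the sets $X_i\cup Y_i$, $i\in I$, hence in one of them, since there are no edges between them. There $\beta_I$ acts as $\beta$, and the walk is switchable by Lemma~\ref{lem:G0}(b). Lemma~\ref{lem:twist} with $r=3$ gives the girth, the degrees and the balls. Two vertices adjacent in $G$ are at distance at most $3$ in $H_I$, since the $3$-balls agree; as $G$ is connected, so is $H_I$.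
\end{proof}

\begin{proposition}\label{prop:noniso}
If $I\ne J$, then $H_I\not\cong H_J$.
\end{proposition}

\begin{proof}
Let $\varphi\colon H_I\to H_J$ be an isomorphism. Replacing $\varphi$ by $\varphi^{-1}$ if necessary, we may choose $i\in I\setminus J$. Every vertex has the same degree in $G$, $H_I$ and $H_J$, so $\varphi$ preserves the sets of vertices of each degree. Vertices of degree less than $6$ are fixed by $\beta_I$ and $\beta_J$, so by Lemma~\ref{lem:twist} they have the same neighbors in all three graphs.

\emph{Step 1: $\varphi$ fixes every hub.} The subgraph induced on the vertices of degree $2$ is the same in the three graphs. It has one component for each hub $z$: the path $Q_z-z$ with $L_z-1$ vertices if $Q_z$ has no connector, and the path $Q_z-z-w$ with $L_z-2$ vertices if $Q_z$ has the connector $w$. The numbers $L_z-1$ are odd and the numbers $L_z-2$ are even, so all these orders are distinct; this is why the $L_z$ were chosen even. Hence $\varphi$ maps each component onto itself. The hub $z$ is the only vertex of degree $4$ adjacent to its component, so $\varphi(z)=z$.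

\emph{Step 2: $\varphi(v)\in\{v,\beta_iv\}$ for $v\in X_i\cup Y_i$.} Let $x\in X_i$ and let $z$ be a hub adjacent to $x$. By Lemma~\ref{lem:G0}(c) the neighbors of $z$ of degree $6$ are $x$ and $\beta_ix$, in all three graphs. As $\varphi(z)=z$, this pair is preserved. Let $y\in Y_i$. The union of the sets $Y_1,\dots,Y_m$ consists of the vertices of degree $6$ that are adjacent to no hub, in all three graphs, so $\varphi(y)\in Y_{i'}$ for some $i'$. By Lemma~\ref{lem:twist} the sets $W_2$ are the same in the three graphs. The set of hubs in $W^G_2(y)$ is the set $h(y)$ computed in copy $i$, since the neighbors of $y$ lie in $X_i\cup Y_i$ and their neighbors lie in copy $i$; the same holds for $\varphi(y)$ in copy $i'$. Now $\varphi$ maps $W_2(y)$ onto $W_2(\varphi(y))$ and fixes every hub, so $h(\varphi(y))=h(y)$. This is a nonempty set of hubs of copy $i$, so $i'=i$, and Lemma~\ref{lem:G0}(d) gives $\varphi(y)\in\{y,\beta_iy\}$.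

\emph{Step 3: a $2$-coloring of $X_i\cup Y_i$.} Write $\beta=\beta_i$. Since $\beta$ moves every vertex of $X_i\cup Y_i$, there is a unique $f\colon X_i\cup Y_i\to\mathbb Z_2$ with $\varphi(v)=\beta^{f(v)}v$. As $\varphi$ is injective, it either fixes both $v$ and $\beta v$ or exchanges them, so $f(\beta v)=f(v)$. Let $u,v\in X_i\cup Y_i$ with $u\sim v$ in $G$. Since $i\in I$, we have $\beta_I(\beta u)=u$, so $\beta u$ and $v$ are adjacent in $H_I$. Hence $\varphi(\beta u)=\beta^{1+f(u)}u$ and $\varphi(v)=\beta^{f(v)}v$ are adjacent in $H_J$. Since $i\notin J$, the map $\beta_J$ fixes these vertices, so they are adjacent in $G$; that is, $\beta^{1+f(u)+f(v)}u\sim v$. Suppose that $f(u)=f(v)$. Then $\beta u\sim v$, and applying $\beta$ to this and to $u\sim v$ gives $u\sim\beta v$ and $\beta u\sim\beta v$. The vertices $u,v,\beta u,\beta v$ are distinct, because $u\ne\beta u$, $v\ne\beta v$, and each of $u,\beta u$ is adjacent to each of $v,\beta v$. They form a $4$-cycle in $G$, contrary to the girth. So $f(u)\neq f(v)$.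

\emph{Step 4: the odd walk.} Along the walk of Lemma~\ref{lem:G0}(e) in copy $i$ the value of $f$ changes nine times, so $f(v_9)\ne f(v_0)$. But $v_9\in\{v_0,\beta v_0\}$ gives $f(v_9)=f(v_0)$, a contradiction.
\end{proof}

Lemma~\ref{lem:HI} and Proposition~\ref{prop:noniso} prove Theorem~\ref{thm:main} for $d=1$. For $m=1$ the graphs $G$ and $H_{\{1\}}$ are a counterexample to the conjecture with $r=3$.

\section{Subdivision: the case $r=4d-1$}\label{sec:subdivision}

For a graph $K$ and $d\ge2$, let $K^{(d)}$ be obtained from $K$ by replacing every edge by a path of length $d$. For adjacent vertices $p,q$ of $K$ and $0\le t\le d$, let $[p,q;t]$ be the vertex at distance $t$ from $p$ on the path that replaces $pq$. Thus $[p,q;t]=[q,p;d-t]$, $[p,q;0]=p$ and $[p,q;d]=q$. The vertices of $K$ are the \emph{original} vertices of $K^{(d)}$, and the others are \emph{interior}. Subdivision multiplies the girth by $d$, and $8d=2r+2$ for $r=4d-1$. An involution $\beta$ of $K$ extends to an involution of $K^{(d)}$ by $\beta[p,q;t]=[\beta p,\beta q;t]$, which is compatible with $[p,q;t]=[q,p;d-t]$.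

Let $d\ge3$ be odd, $r=4d-1$, and let $G$, $\beta_I$, $H_I$ be as in Section~\ref{sec:marking}. Three things must be shown: that \eqref{eq:W} passes to $G^{(d)}$, that twisting commutes with subdivision, and that $H_I$ can be recovered from its subdivision.

\begin{lemma}\label{lem:Wr}
The involution $\beta=\beta_I$ of $G^{(d)}$ satisfies \eqref{eq:W} for $r=4d-1$.
\end{lemma}

\begin{proof}
Let $v\in W_r(u)$. By (F1) it suffices to find a walk from $\beta u$ to $v$ of odd length at most $4d-1$. Deleting backtracks from a walk of length $r$, two steps at a time, we obtain a walk $\omega$ from $u$ to $v$ of odd length $\ell\le4d-1$ that does not backtrack. By (W$_3$) for $G$ and $W^G_1\subseteq W^G_3$ we have: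
\begin{itemize}
\item[$(\dagger)$] if original vertices $p',q'$ are joined by a walk of length $1$ or $3$ in $G$, then there is a walk of length $3d$ from $\beta p'$ to $q'$ in $G^{(d)}$.
\end{itemize}
We go from $\beta u$ to an end $\beta p'$ of its subdivided edge, use $(\dagger)$ to reach an end $q'$ of the subdivided edge of $v$, and go on to $v$. The ends must be chosen so that $(\dagger)$ applies and the first and last parts have total length less than $d$. We abbreviate such a walk by $\beta u\to\beta p'\to q'\to v$.

If $\omega$ contains no original vertex, then $u=[p,q;i]$ and $v=[p,q;i+\ell]$ for some adjacent $p,q$, with $0<i<i+\ell<d$. The walk $\beta u\to\beta p\to q\to v$ has length $i+3d+(d-i-\ell)=4d-\ell$, which is odd and at most $4d-1$.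

Otherwise let $p_0,\dots,p_\mu$ be the original vertices on $\omega$, in order. As $\omega$ does not backtrack, it traverses a whole subdivided edge between $p_t$ and $p_{t+1}$, so $p_0,\dots,p_\mu$ is a walk in $G$. For the same reason $u=[p_0,q;i]$ and $v=[p_\mu,s;j]$ for some neighbors $q$ of $p_0$ and $s$ of $p_\mu$ in $G$, with $0\le i,j<d$ and $\ell=i+\mu d+j$. In particular $\mu\le3$.

\emph{$\mu\in\{0,2\}$.} Then $i+j$ is odd, so $i\ne j$. Applying $\beta$ and reversing turns a walk from $\beta v$ to $u$ into a walk from $\beta u$ to $v$ of the same length, so we may exchange $u$ and $v$ and assume $i>j$. The walk $q,p_0,\dots,p_\mu$ in $G$ has length $1$ or $3$. The walk $\beta u\to\beta q\to p_\mu\to v$ has length $(d-i)+3d+j=4d-(i-j)$, which is odd and at most $4d-1$.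

\emph{$\mu\in\{1,3\}$.} Since $\ell$ and $\mu d$ are odd, $i+j$ is even, so $i+j\ne d$. If $i+j<d$, the walk $\beta u\to\beta p_0\to p_\mu\to v$ has length $i+3d+j$, which is odd and at most $4d-1$. If $i+j>d$, then $\mu=1$, because $\mu=3$ would give $\ell>4d$. The walk $q,p_0,p_1,s$ in $G$ has length $3$, and $\beta u\to\beta q\to s\to v$ has length $(d-i)+3d+(d-j)=5d-(i+j)$, which is odd and at most $4d-1$.
\end{proof}

\begin{lemma}\label{lem:commute}
$(G^{(d)})^{\beta_I}\cong (H_I)^{(d)}$.
\end{lemma}

\begin{proof}
Write $\beta=\beta_I$ and $H=H_I$. Denote vertices of $H^{(d)}$ by $[p,p';t]_H$ and vertices of $G^{(d)}$ by $[p,q;t]$. Vertices $p,p'$ are adjacent in $H$ if and only if $p\sim\beta p'$ in $G$, so we may put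
\[
\psi\bigl([p,p';t]_H\bigr)=\beta^t\,[p,\beta p';t],\qquad 0\le t\le d .
\]
This is the correspondence between walks from the proof of Lemma~\ref{lem:twist}, applied to the path that replaces the edge $p\,\beta p'$.

\emph{$\psi$ is well defined.} The other name $[p',p;d-t]_H$ of the same vertex is sent to
\[
\beta^{d-t}[p',\beta p;d-t]=\beta^{d-t}[\beta p,p';t]=\beta^{d-t+1}[p,\beta p';t]=\beta^{t}[p,\beta p';t],
\]
because $d+1$ is even. For $t=0$ the image is $p$, and for $t=d$ it is $\beta^{d+1}p'=p'$, so $\psi$ is the identity on original vertices.

\emph{$\psi$ is a bijection.} Given $[p,q;t]$, the vertices $\beta^tp$ and $\beta^{t+1}q$ are adjacent in $H$, since $\beta^tp\sim\beta^tq$ in $G$, and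
\[
\psi\bigl([\beta^tp,\beta^{t+1}q;t]_H\bigr)=\beta^t[\beta^tp,\beta^tq;t]=[p,q;t].
\]
So $\psi$ is onto. The graphs $G$ and $H$ have the same degrees, hence the same number $N$ of edges, and both $H^{(d)}$ and $G^{(d)}$ have $|V(G)|+(d-1)N$ vertices. Hence $\psi$ is bijective.

\emph{$\psi$ is an isomorphism.} Put $w_t=[p,\beta p';t]$. The vertices $\beta^tw_t$ and $\beta^{t+1}w_{t+1}$ are adjacent in $(G^{(d)})^\beta$, because $\beta^{t+1}w_t\sim\beta^{t+1}w_{t+1}$ in $G^{(d)}$. So the bijection $\psi$ maps edges of $H^{(d)}$ to edges of $(G^{(d)})^\beta$. The graph $H^{(d)}$ has $dN$ edges, and so does $(G^{(d)})^\beta$, which has the degrees of $G^{(d)}$ by Lemmas~\ref{lem:Wr} and~\ref{lem:twist}. Hence every edge of $(G^{(d)})^\beta$ is the image of an edge.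
\end{proof}

\begin{remark}
The parity of $d$ cannot be dropped from this construction. If $d$ is even, coloring $[p,q;t]$ by the parity of $t$ is a well-defined proper $2$-coloring of $G^{(d)}$ that is invariant under $\beta_I$, and Lemma~\ref{lem:trivial} gives $(G^{(d)})^{\beta_I}\cong G^{(d)}$ for every $I$.
\end{remark}

\begin{lemma}\label{lem:unsubdivide}
Let $K$ and $K'$ be connected graphs, let $K$ have a vertex of degree at least $3$, and let $d\ge2$. If $K^{(d)}\cong K'^{(d)}$, then $K\cong K'$.
\end{lemma}

\begin{proof}
Let $\chi\colon K^{(d)}\to K'^{(d)}$ be an isomorphism and $b$ a vertex of $K$ of degree at least $3$. Interior vertices have degree $2$, so $\chi(b)$ is an original vertex of $K'^{(d)}$. The distance in $K^{(d)}$ between original vertices $p,q$ is $d\cdot d_K(p,q)$. The distance from $b$ to an interior vertex $[p,q;t]$, $0<t<d$, is the smaller of $d\cdot d_K(b,p)+t$ and $d\cdot d_K(b,q)+d-t$, and neither is divisible by $d$. So $V(K)$ is the set of vertices whose distance from $b$ is divisible by $d$, and likewise $V(K')$ is the set of vertices whose distance from $\chi(b)$ is divisible by $d$. Hence $\chi(V(K))=V(K')$. In both subdivisions,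 two original vertices are at distance $d$ exactly when they are adjacent in the graph that was subdivided, so $\chi$ restricts to an isomorphism $K\to K'$.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:main}]
The case $d=1$ was proved in Section~\ref{sec:marking}. Let $d\ge3$ be odd and $r=4d-1$, which is odd. The graph $G^{(d)}$ has minimum degree $2$ and girth at least $8d=2r+2$. By Lemmas~\ref{lem:Wr} and~\ref{lem:twist}, the $2^m$ graphs $(G^{(d)})^{\beta_I}$, $I\subseteq\{1,\dots,m\}$, on the vertex set of $G^{(d)}$ have no pendant vertices, have girth at least $2r+2$, and have the same $r$-balls. By Lemma~\ref{lem:commute} they are isomorphic to the graphs $(H_I)^{(d)}$, which are connected because the $H_I$ are. The $H_I$ have vertices of degree $6$ and are pairwise non-isomorphic by Proposition~\ref{prop:noniso}, so by Lemma~\ref{lem:unsubdivide} their subdivisions are pairwise non-isomorphic.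
\end{proof}

\begin{thebibliography}{9}
\bibitem{ETR}
\emph{Extremal Trees and Reconstruction},
\texttt{https://www.mobt3ath.com/uplode/book/book-16398.pdf?ver=accessable}
\end{thebibliography}
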